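# 0-distributivity of subvariety lattices in congruence-modular varieties

## 1. Varieties and their subvariety lattices

Algebras are nonempty and the signature is arbitrary.

**Variety, subvariety lattice.** A *variety* is a class of algebras of one signature defined by identities; equivalently (Birkhoff) a class closed under homomorphic images, subalgebras and products. For a variety $\mathfrak X$ let $L(\mathfrak X)$ be the lattice of its subvarieties, ordered by inclusion. The meet is intersection. The join $Y\vee Z$ is the least variety containing $Y$ and $Z$, and its identities are exactly those that hold in both $Y$ and $Z$. The least element $0$ is the trivial variety, which consists of the one-element algebras. We also write $0$ and $1$ for the least and greatest congruence of an algebra; the context tells which is meant.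

*Example.* Let $\mathfrak X$ be the variety of abelian groups. An identity $\sum n_ix_i\approx 0$ is equivalent to the identities $n_ix\approx 0$ together (put the other variables equal to $0$). So a subvariety is given by an ideal $n\mathbb Z$, and it is the class $\mathcal A_n$ of groups satisfying $nx\approx 0$, with $\mathcal A_0$ the class of all abelian groups. Then $\mathcal A_m\wedge\mathcal A_n=\mathcal A_{\gcd(m,n)}$. Since the join satisfies $kx\approx 0$ iff $k\in m\mathbb Z\cap n\mathbb Z$, also $\mathcal A_m\vee\mathcal A_n=\mathcal A_{\operatorname{lcm}(m,n)}$. The trivial variety is $\mathcal A_1$.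

**0-distributive lattice.** A lattice $L$ with least element $0$ is *0-distributive* (also written $\mathcal O$-distributive) if for all $x,y,z\in L$
$$x\wedge y=0\ \text{ and }\ x\wedge z=0\quad\text{imply}\quad x\wedge(y\vee z)=0 .$$

*Examples.* Every distributive lattice with $0$ is 0-distributive. The lattice $M_3$ (least element $0$, three pairwise incomparable elements $x,y,z$, greatest element $1$) is not: $x\wedge y=x\wedge z=0$ but $x\wedge(y\vee z)=x$. Put a new least element under $M_3$, and the result is 0-distributive although not distributive, because now a meet is $0$ only if one of the two elements is $0$. Finally, the pentagon $N_5=\{0,a,b,c,1\}$ with $0<a<b<1$, $0<c<1$ and $c$ incomparable to $a$ and $b$ is 0-distributive. Indeed, the only pairs of nonzero elements with meet $0$ are $\{a,c\}$ and $\{b,c\}$; so for $x\in\{a,b\}$ the elements $y,z$ lie in $\{0,c\}$ and so does $y\vee z$, and for $x=c$ they lie in $\{0,a,b\}$ and $y\vee z\le b$. For $x=1$ they are both $0$, and $x=0$ is trivial.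

Members of a join $Y\vee Z$ can be reached as follows.

**(J)** *Every $A\in Y\vee Z$ is of the form $D/\theta$, where $D\in Y\vee Z$ has congruences $\beta,\gamma$ with $\beta\wedge\gamma=0$, $D/\beta\in Y$ and $D/\gamma\in Z$.*

Proof. $A$ is a quotient of a free algebra $D=F_{Y\vee Z}(S)$, for instance with $S=A$. Let $\beta$ and $\gamma$ be the kernels of the canonical maps of $D$ onto $F_Y(S)$ and $F_Z(S)$. If two terms have the same value in $F_Y(S)$ and in $F_Z(S)$, they give an identity of $Y$ and of $Z$, hence of $Y\vee Z$, so they already agree in $D$. Thus $\beta\wedge\gamma=0$. $\blacksquare$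

*Example.* For $Y=\mathcal A_2$, $Z=\mathcal A_3$ and $|S|=1$ we get $D=\mathbb Z/6$, and $\beta,\gamma$ are the kernels of $\mathbb Z/6\to\mathbb Z/2$ and $\mathbb Z/6\to\mathbb Z/3$.

## 2. Congruence modularity and the commutator

**Congruence-modular variety.** A variety is *congruence-modular* if the congruence lattice $\operatorname{Con}A$ of each of its algebras $A$ is modular, that is,
$$\alpha\le\beta\quad\text{implies}\quad \beta\wedge(\gamma\vee\alpha)=(\beta\wedge\gamma)\vee\alpha. \tag{1}$$

*Examples.* Groups, rings and modules are congruence-modular. So are lattices, whose congruence lattices are even distributive. Sets without operations are not: on $\{1,2,3,4\}$ take the partitions $\alpha=12|3|4$, $\beta=12|34$, $\gamma=13|24$. Then $\alpha\le\beta$, $\gamma\vee\alpha=1$ and $\beta\wedge\gamma=0$, so the left side of (1) is $\beta$ and the right side is $\alpha$.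

**The subalgebra $A(\alpha)$.** For $\alpha\in\operatorname{Con}A$ put $A(\alpha)=\{(x,y)\in A^2: x\,\alpha\,y\}$. It is a subalgebra of $A^2$. *Example:* in a group, with $\alpha$ given by a normal subgroup $N$, it consists of the pairs with $xy^{-1}\in N$.

**Commutator.** In a congruence-modular variety, the commutator $[\xi,\psi]$ of $\xi,\psi\in\operatorname{Con}A$ can be described as the least congruence $\delta$ such that, for every term $t$, all $a_i\,\xi\,b_i$ and all $u\,\psi\,v$,
$$t(u,\mathbf a)\ \delta\ t(u,\mathbf b)\quad\text{implies}\quad t(v,\mathbf a)\ \delta\ t(v,\mathbf b). \tag{2}$$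
The algebra $A$ is called *abelian* if $[1,1]=0$.

*Examples.* In groups, $[\xi,\psi]$ corresponds to the usual commutator $[M,N]$ of normal subgroups. In a module, a term is $t(u,\mathbf a)=ru+\sum s_ia_i$, so $t(u,\mathbf a)=t(u,\mathbf b)$ says $\sum s_i(a_i-b_i)=0$, which does not involve $u$; hence $[1,1]=0$. In a lattice, $[\xi,\psi]=\xi\wedge\psi$. The inequality $\le$ is part of (F1) below. For the other one let $\delta$ satisfy (2) and let $(x,y)\in\xi\wedge\psi$ with $x\le y$. With $t(u,a)=u\wedge a$ we have $t(x,x)=x=t(x,y)$, so $t(y,x)\,\delta\,t(y,y)$, that is, $x\,\delta\,y$. For general $(x,y)\in\xi\wedge\psi$ apply this to the pairs $(x\wedge y,x)$ and $(x\wedge y,y)$.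

We use the following facts, all in R. Freese, R. McKenzie, *Commutator Theory for Congruence Modular Varieties*, LMS Lecture Notes 125, 1987, Chapters 3–5 (due to Smith, Hagemann–Herrmann, Gumm, Herrmann). Here $\mathfrak X$ is congruence-modular and $A\in\mathfrak X$.

* **(F1)** $[\alpha,\beta]\le\alpha\wedge\beta$; the commutator is symmetric and monotone, and $[\bigvee\alpha_i,\beta]=\bigvee[\alpha_i,\beta]$.
* **(F2)** If $\alpha,\beta\ge\theta$, then in $A/\theta$ we have $[\alpha/\theta,\beta/\theta]=([\alpha,\beta]\vee\theta)/\theta$.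
* **(F3)** (Gumm's difference term) $\mathfrak X$ has a ternary term $d$ with $d(x,x,y)\approx y$, and $(x,y)\in\alpha$ implies $(d(x,y,y),x)\in[\alpha,\alpha]$.
* **(F4)** (Herrmann) If $[1,1]=0$ in $A$, there is an abelian group structure on $A$ with $d(x,y,z)=x-y+z$, and every basic operation $f$ satisfies $f(\mathbf x-\mathbf y+\mathbf z)=f(\mathbf x)-f(\mathbf y)+f(\mathbf z)$.
* **(F5)** (Term condition) If $[\xi,\psi]=0$, $t$ is a term, $a_i\,\xi\,b_i$ and $u\,\psi\,v$, then $t(u,\mathbf a)=t(u,\mathbf b)$ implies $t(v,\mathbf a)=t(v,\mathbf b)$.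

*Examples for (F3).* In groups take $d(x,y,z)=xy^{-1}z$; then even $d(x,y,y)=x$. In lattices take $d(x,y,z)=z$: for $(x,y)\in\alpha$ we get $d(x,y,y)=y$, and $(y,x)\in\alpha=[\alpha,\alpha]$. So (F3) says that $d$ is a subtraction "up to $[\alpha,\alpha]$".

*Example for (F4).* Let $A=\mathbb Z/3$ with the operations $d(x,y,z)=x-y+z$ and $f(x)=x+1$. Then $f(x-y+z)=x-y+z+1=f(x)-f(y)+f(z)$. This algebra has no one-element subalgebra, because $f$ has no fixed point. So the $0$ of the group structure is, in general, not a constant and not a subalgebra.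

Two routine facts are used throughout. If $g:E\to R$ and $h:E\to Q$ are homomorphisms with $\ker g\subseteq\ker h$, then $h(E)$ is a homomorphic image of $g(E)$, via $g(e)\mapsto h(e)$. And $A/(\beta\wedge\gamma)$ embeds in $A/\beta\times A/\gamma$.

## 3. From modular congruence lattices to 0-distributive subvariety lattices

All terms are now defined, and here is the question, which is posed in "Semicomplements in lattices of varieties", http://kadm.kmath.ru/files/semicompl.pdf: *has an arbitrary congruence-modular variety a 0-distributive subvariety lattice?* In plain words: suppose that $X$ shares only one-element algebras with $Y$, and only one-element algebras with $Z$. Can $X$ still share a nontrivial algebra with the variety that $Y$ and $Z$ generate together?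

**Theorem 1.** If $\mathfrak X$ is congruence-modular, $X,Y,Z\in L(\mathfrak X)$, $X\wedge Y=0$ and $X\wedge Z=0$, then $X\wedge(Y\vee Z)=0$.

So the answer is yes: $L(\mathfrak X)$ is 0-distributive for every congruence-modular $\mathfrak X$. Section 8 states a stronger theorem about all triples with $X\wedge Y\wedge Z=0$.

## 4. Abelian groups, lattices and groups by hand

**Abelian groups.** By Section 1 the claim is: if $\gcd(k,m)=1=\gcd(k,n)$, then $\gcd(k,\operatorname{lcm}(m,n))=1$. For $m,n\neq0$ this holds because a prime dividing $\operatorname{lcm}(m,n)$ divides $m$ or $n$. If, say, $m=0$, then $\gcd(k,0)=1$ forces $k=\pm1$, and the claim is clear.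

For the other two cases let $A\in X\wedge(Y\vee Z)$ and write $A=D/\theta$ with $\beta,\gamma$ as in (J). One observation is always available. The algebra $D/(\beta\vee\theta)$ is a quotient of $D/\beta\in Y$ and of $D/\theta=A\in X$, so it lies in $X\wedge Y=0$; the same works for $\gamma$ and $Z$. Hence
$$\beta\vee\theta=1,\qquad \gamma\vee\theta=1. \tag{3}$$

**Lattices, and all congruence-distributive varieties.** By distributivity, $\theta=\theta\vee(\beta\wedge\gamma)=(\theta\vee\beta)\wedge(\theta\vee\gamma)=1$, so $A$ is trivial.

**Groups.** Let $B,C,T$ be the normal subgroups of $D$ that belong to $\beta,\gamma,\theta$. Then $B\cap C=1$, and $BT=D$ by (3). Hence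
$$A=D/T=BT/T\cong B/(B\cap T).$$
Since $B\cap C=1$, the map $B\to D/C$ is injective, so $B\in Z$ and therefore $A\in Z$. Thus $A\in X\wedge Z=0$. The same argument works for modules.

These two arguments have little in common: the first uses distributivity of congruences, the second uses that the block $B$ is an algebra in its own right. A general proof has to cover both.

## 5. A congruence block that is not a subalgebra

Each argument stops at a definite point, and one small example shows both. Consider $\mathbb F_2$-vector spaces with two extra constants $a,b$. This variety is congruence-modular, since its congruences are those of the underlying vector spaces. Let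
$$X:\ a\approx b,\qquad Y:\ a\approx 0,\qquad Z:\ b\approx 0 .$$
Let $D=\mathbb F_2^2$ with $a=(0,1)$ and $b=(1,0)$. Let $\beta$ and $\gamma$ be the kernels of the first and the second projection, and $\theta$ the kernel of the map $(s,t)\mapsto s+t$. Then $\beta\wedge\gamma=0$. The algebra $D/\beta$ is $\mathbb F_2$ with $a=0$, $b=1$, so it lies in $Y$. The algebra $D/\gamma$ is $\mathbb F_2$ with $a=1$, $b=0$, so it lies in $Z$. And $A=D/\theta$ is $\mathbb F_2$ with $a=b=1$, so it lies in $X$. The subspaces of $\beta,\gamma,\theta$ are three different lines, so (3) holds.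

The distributive computation stops at its second equality: $\theta\vee(\beta\wedge\gamma)=\theta$, while $(\theta\vee\beta)\wedge(\theta\vee\gamma)=1$.

The group argument would give $A\in Z$, and this is false, because $b=1\ne 0$ in $A$. It stops at the sentence "$B\in Z$": the $\beta$-block of $0$ is $B=\{(0,0),(0,1)\}$, which does not contain the constant $b=(1,0)$. So $B$ is not a subalgebra. (Theorem 1 is not contradicted: $X\wedge Y=X\wedge Z=\{a=b=0\}\ne0$.)

Something survives, though: *differences* of $\beta$-related elements do not see the constants. The vector space $\mathbb F_2$ with $a=b=0$ is a nontrivial algebra made from differences in $A$, and it does lie in $Z$. This suggests the plan: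

* use the commutator in place of distributivity, to show that $A$ is abelian, so that differences in $A$ make sense;
* replace the block $B$ by the algebra $D(\beta)$ of all $\beta$-related pairs, with $(x,y)$ standing for "$x-y$", and replace $A$ by an algebra $Q$ of differences;
* show that the difference depends only on the pair modulo $\gamma$, so that the algebra of differences lies in $Z$.

## 6. Proof of Theorem 1

Suppose $A\in X\wedge(Y\vee Z)$ is nontrivial. Take $D,\beta,\gamma,\theta$ from (J), so $A=D/\theta$ and $\theta\ne1$. As in Section 4, $X\wedge Y=0$ and $X\wedge Z=0$ give (3).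

**Step 1: $A$ is abelian.** This step replaces the distributive law by the additivity of the commutator. By (3) and (F1),
$$[1,1]=[\beta\vee\theta,\gamma\vee\theta]=[\beta,\gamma]\vee[\beta,\theta]\vee[\theta,\gamma]\vee[\theta,\theta]\le(\beta\wedge\gamma)\vee\theta=\theta. \tag{4}$$
By (F2), $[1,1]=0$ in $A=D/\theta$. Fix on $A$ the group structure of (F4).

**Step 2: the algebra $Q$ of differences.** The aim is an algebra in $X$ into which "$a-b$" is a homomorphism. Let $Q$ have universe $A$ and operations
$$f_Q(\mathbf u)=f_A(\mathbf u)-f_A(0,\dots,0),$$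
one for each basic operation $f$. Apply (F4) with $\mathbf x=\mathbf a$, $\mathbf y=\mathbf b$, $\mathbf z=\mathbf 0$: we get $f_A(\mathbf a-\mathbf b)=f_A(\mathbf a)-f_A(\mathbf b)+f_A(\mathbf 0)$, that is,
$$f_A(\mathbf a)-f_A(\mathbf b)=f_Q(\mathbf a-\mathbf b).$$
So $A^2\to Q$, $(a,b)\mapsto a-b$, is a homomorphism. It is surjective because $a=a-0$. Hence $Q$ is a quotient of $A^2$, and $Q\in X$. (For $A=\mathbb Z/3$ with $f(x)=x+1$ from Section 2, $f_Q(u)=u$; in the example of Section 5 the constants of $Q$ are $0$.)

**Step 3: two homomorphisms from $D(\beta)$.** We want to compare the difference in $A$ with the pair modulo $\gamma$. Put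
$$h:D(\beta)\to Q,\quad h(x,y)=x/\theta-y/\theta,\qquad\qquad g:D(\beta)\to(D/\gamma)^2,\quad g(x,y)=(x/\gamma,y/\gamma).$$
Both are homomorphisms; $h$ is the composite of $D(\beta)\to A^2$ with the map of Step 2.

**Step 4: $\ker g\subseteq\ker h$.** This is the point of the proof: the difference depends only on the pair modulo $\gamma$. In groups it is easy, since $xy^{-1}$ and $x'y'^{-1}$ lie in $B$ and agree modulo $C$, and $B\cap C=1$. In general we work with $d(x,y,y')$, which plays the role of $x-y+y'$, and compare it with $x'$.

Let $(x,y),(x',y')\in D(\beta)$ with $x\,\gamma\,x'$ and $y\,\gamma\,y'$. Since $x\,\beta\,y$, $x'\,\beta\,y'$ and $d(y,y,y')=y'$,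
$$d(x,y,y')\ \beta\ d(y,y,y')=y'\ \beta\ x'.$$
Since $y'\,\gamma\,y$, and $(x,y)\in\beta$ with (F3),
$$d(x,y,y')\ \gamma\ d(x,y,y)\ [\beta,\beta]\ x\ \gamma\ x'.$$
So the pair $(d(x,y,y'),x')$ lies in $\beta\wedge(\gamma\vee[\beta,\beta])$. Because $[\beta,\beta]\le\beta$, the modular law (1) and then (4) give
$$\beta\wedge(\gamma\vee[\beta,\beta])=(\beta\wedge\gamma)\vee[\beta,\beta]=[\beta,\beta]\le[1,1]\le\theta.$$
Passing to $A=D/\theta$, where $d(p,q,r)=p-q+r$, we obtain $x/\theta-y/\theta+y'/\theta=x'/\theta$, that is, $h(x,y)=h(x',y')$.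

**Step 5: a nontrivial algebra in $X\wedge Z$.** By Step 4, $h(D(\beta))$ is a homomorphic image of $g(D(\beta))\le(D/\gamma)^2$, so it lies in $Z$. It is a subalgebra of $Q$, so it lies in $X$. Finally, $\beta\vee\theta=1\ne\theta$ means $\beta\not\le\theta$; choose $(x,y)\in\beta$ with $(x,y)\notin\theta$. Then $h(x,y)\ne0=h(x,x)$, so $h(D(\beta))$ is nontrivial. This contradicts $X\wedge Z=0$. $\blacksquare$

## 7. Minimal subvarieties

**Corollary 2.** Let $\mathfrak X$ be congruence-modular.
(a) If $X\wedge Y_i=0$ for $i=1,\dots,n$, then $X\wedge(Y_1\vee\dots\vee Y_n)=0$.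
(b) Let $\mathrm{At}(X)$ be the set of minimal nontrivial subvarieties of $X$. Then $X\mapsto\mathrm{At}(X)$ is a lattice homomorphism of $L(\mathfrak X)$ into a power set, and $\mathrm{At}(X)=\emptyset$ iff $X=0$.

*Example.* For abelian groups and $n\ne0$, $\mathrm{At}(\mathcal A_n)=\{\mathcal A_p: p\text{ a prime dividing } n\}$.

*Proof.* (a) Induction on $n$: apply Theorem 1 to $Y_1\vee\dots\vee Y_{n-1}$ and $Y_n$.

(b) *Meets.* A minimal variety lies below $Y\wedge Z$ iff it lies below both, so $\mathrm{At}(Y\wedge Z)=\mathrm{At}(Y)\cap\mathrm{At}(Z)$.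

*Joins.* Clearly $\mathrm{At}(Y)\cup\mathrm{At}(Z)\subseteq\mathrm{At}(Y\vee Z)$. Conversely let $M$ be minimal with $M\le Y\vee Z$, and suppose $M\not\le Y$ and $M\not\le Z$. Then $M\wedge Y$ and $M\wedge Z$ are properly below $M$, so both are $0$. By Theorem 1, $M=M\wedge(Y\vee Z)=0$, a contradiction.

*Existence of minimal subvarieties.* Let $X\ne0$. Consider the equational theories that contain all identities of $X$ and do not contain $x\approx y$. The union of a chain of them is again one: it is closed under deduction, since a deduction uses finitely many identities, and it does not contain $x\approx y$. By Zorn's lemma there is a maximal one. It defines a nontrivial subvariety of $X$, every proper subvariety of which satisfies $x\approx y$. So $\mathrm{At}(X)\ne\emptyset$. $\blacksquare$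

## 8. Triples with $X\wedge Y\wedge Z=0$ and the algebras $S(\xi,\psi)$

**Theorem 3.** Let $\mathfrak X$ be congruence-modular, $X,Y,Z\in L(\mathfrak X)$ and $X\wedge Y\wedge Z=0$. Then

* (i) $X\wedge(Y\vee Z)=(X\wedge Y)\vee(X\wedge Z)$;
* (ii) $X\vee(Y\wedge Z)=(X\vee Y)\wedge(X\vee Z)$;
* (iii) $(X\vee Y)\wedge(Y\vee Z)\wedge(Z\vee X)=(X\wedge Y)\vee(Y\wedge Z)\vee(Z\wedge X)$.

Part (i) contains Theorem 1: if $X\wedge Y=X\wedge Z=0$, then $X\wedge Y\wedge Z=0$, and (i) reads $X\wedge(Y\vee Z)=0\vee0=0$. As a statement about a lattice, (i) asks for more than 0-distributivity: in the 0-distributive lattice $N_5$ of Section 1 we have $b\wedge a\wedge c=0$, but $b\wedge(a\vee c)=b$ and $(b\wedge a)\vee(b\wedge c)=a$.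

What has to change in the proof? Let $A=D/\theta\in X\wedge(Y\vee Z)$ and put $\beta'=(\beta\vee\theta)/\theta$ and $\gamma'=(\gamma\vee\theta)/\theta$ in $\operatorname{Con}A$. Then $A/\beta'\in X\wedge Y$ and $A/\gamma'\in X\wedge Z$, so (i) follows for $A$ as soon as $\delta=\beta'\wedge\gamma'$ is $0$. In Theorem 1 we had $\beta'=\gamma'=\delta=1$. Now (3) is lost, $A$ need not be abelian, and $Q$ does not exist. But $\delta$ is still abelian in the sense $[\delta,\delta]=0$, so we can try to form differences only for $\delta$-related pairs. The following quotient of $A(\delta)$ takes over the role of $Q$.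

**Definition of $S(\xi,\psi)$.** Let $A\in\mathfrak X$ and $\xi\le\psi$ in $\operatorname{Con}A$ with $[\xi,\psi]=0$. Let $\Delta_{\xi,\psi}$ be the congruence of $A(\xi)$ generated by all pairs $((u,u),(v,v))$ with $u\,\psi\,v$, and put
$$S(\xi,\psi)=A(\xi)/\Delta_{\xi,\psi}.$$
Since $A(\xi)\le A^2$, the algebra $S(\xi,\psi)$ lies in the variety generated by $A$.

*Example: groups.* Let $N\le P$ be normal subgroups of $G$ with $[N,P]=1$, corresponding to $\xi\le\psi$. Then $G$ acts on $N$ by conjugation and $P$ acts trivially, so $N\rtimes G/P$ is defined. The map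
$$\{(a,b)\in G^2: ab^{-1}\in N\}\to N\rtimes G/P,\qquad (a,b)\mapsto(ab^{-1},bP),$$
is onto, and it is a homomorphism because $aa'(bb')^{-1}=ab^{-1}\cdot b(a'b'^{-1})b^{-1}$. Its kernel is $\{(w,w):w\in P\}$, and this is exactly the normal subgroup belonging to $\Delta_{\xi,\psi}$. So $S(\xi,\psi)\cong N\rtimes G/P$: the element $(a,b)$ remembers the difference $ab^{-1}$, and its base point $b$ only modulo $\psi$.

*Example: abelian algebras.* If $[1,1]=0$ in $A$, then $S(1,1)\cong Q$. Indeed, Lemma 4(b) below says that $(a,b)$ and $(a',b')$ are identified iff $a'=a-b+b'$, that is, $a-b=a'-b'$.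

## 9. The congruence $\Delta_{\xi,\psi}$ computed

**Lemma 4.** Let $A\in\mathfrak X$, $\xi\le\psi$, $[\xi,\psi]=0$ and $\Delta=\Delta_{\xi,\psi}$.
(a) If $(a,b)\,\Delta\,(c,c)$, then $a=b$. Hence $S(\xi,\psi)$ is nontrivial if $\xi\ne0$.
(b) For $(a,b),(a',b')\in A(\xi)$: $(a,b)\,\Delta\,(a',b')$ iff $b\,\psi\,b'$ and $a'=d(a,b,b')$.
(c) Let $\xi_0\le\xi$ and $\psi\le\psi_1$ with $[\xi_0,\psi_1]=0$. Then $S(\xi_0,\psi)$ embeds in $S(\xi,\psi)$, and $S(\xi_0,\psi_1)$ is a quotient of $S(\xi_0,\psi)$.

*Proof.* Note first that $[\xi,\xi]\le[\xi,\psi]=0$, so by (F3)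
$$d(a,b,b)=a\quad\text{whenever } a\,\xi\,b. \tag{5}$$

**Step (a): the diagonal is a union of $\Delta$-classes.** This keeps $\Delta$ from collapsing too much. By Mal'cev's description of generated congruences, and because the set of generators is symmetric, $\Delta$ is the transitive closure of equality together with the steps $p(u,u)\to p(v,v)$, where $u\,\psi\,v$ and $p$ is a unary polynomial of $A(\xi)$. Such a $p$ is a term $t$ with parameters $(a_i,b_i)\in A(\xi)$ inserted, so the steps are
$$(t(u,\mathbf a),t(u,\mathbf b))\to(t(v,\mathbf a),t(v,\mathbf b)),\qquad u\,\psi\,v,\quad a_i\,\xi\,b_i .$$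
If the left pair is diagonal, then so is the right one, by (F5). Hence nothing off the diagonal is $\Delta$-related to a diagonal pair. If $\xi\ne0$, choose $a\,\xi\,b$ with $a\ne b$; then $(a,b)$ and $(a,a)$ are in different classes.

**Step (b0): if $(u,w)\,\Delta\,(v,w)$, then $u=v$.** This uniqueness is what makes (b) an equivalence. All of $u,v,w$ are $\xi$-related, so $(v,w)$ and $(v,v)$ are in $A(\xi)$. Apply $d(\,\cdot\,,(v,w),(v,v))$ to both sides. The left side becomes $(d(u,v,v),d(w,w,v))=(u,v)$ by (5), and the right side becomes $(v,v)$. So $(u,v)\,\Delta\,(v,v)$, and $u=v$ by (a).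

**Step (b), from right to left.** We move the base point from $b$ to $b'$. Let $b\,\psi\,b'$ and $a'=d(a,b,b')$. By (5),
$$(a,b)=d((a,b),(b,b),(b,b))\ \Delta\ d((a,b),(b,b),(b',b'))=(d(a,b,b'),b')=(a',b').$$

**Step (b), from left to right.** We compare $(a',b')$ with the pair that the previous step produces. Let $(a,b)\,\Delta\,(a',b')$. The relation "the second coordinates are $\psi$-related" is a congruence of $A(\xi)$ containing the generators, so $b\,\psi\,b'$. Put $a''=d(a,b,b')$. Then $a''\,\xi\,d(b,b,b')=b'$, so $(a'',b')\in A(\xi)$, and the previous step gives $(a,b)\,\Delta\,(a'',b')$. Thus $(a',b')\,\Delta\,(a'',b')$, and $a'=a''$ by Step (b0).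

**Step (c): how $S$ depends on $\xi$ and $\psi$.** First, $\xi_0\le\psi\le\psi_1$ and $[\xi_0,\psi]\le[\xi,\psi]=0$, so all the algebras named are defined. The description in (b) of $\Delta_{\xi,\psi}$ mentions $\xi$ only through the requirement that the pairs lie in $A(\xi)$. Hence $\Delta_{\xi,\psi}\cap A(\xi_0)^2=\Delta_{\xi_0,\psi}$, and the inclusion $A(\xi_0)\subseteq A(\xi)$ induces an embedding $S(\xi_0,\psi)\to S(\xi,\psi)$. Moreover $\Delta_{\xi_0,\psi}\subseteq\Delta_{\xi_0,\psi_1}$, because there are more generators on the right. So $S(\xi_0,\psi_1)$ is a quotient of $S(\xi_0,\psi)$. $\blacksquare$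

In words: shrinking $\xi$ gives a subalgebra, enlarging $\psi$ gives a quotient.

## 10. An algebra in $Y\wedge Z$ attached to each member of $Y\vee Z$

**Proposition 5.** Let $A\in Y\vee Z$. There are $\beta',\gamma'\in\operatorname{Con}A$ with $A/\beta'\in Y$, $A/\gamma'\in Z$ and $[\beta',\gamma']=0$, such that for $\delta=\beta'\wedge\gamma'$ and $\psi=\beta'\vee\gamma'$ we have $[\delta,\psi]=0$ and $S(\delta,\psi)\in Y\wedge Z$.

Why this $\psi$? As in Step 4 of Section 6, we shall start from pairs that agree modulo $\gamma$, and their second coordinates, taken in $A$, are then only $\gamma'$-related. For $\Delta_{\delta,\psi}$ to identify such pairs, Lemma 4(b) needs $\psi\ge\gamma'$; with the roles of $Y$ and $Z$ exchanged it needs $\psi\ge\beta'$. So $\beta'\vee\gamma'$ is the least choice that serves both.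

*Proof.* Take $D,\beta,\gamma,\theta$ from (J), and let $\beta'=(\beta\vee\theta)/\theta$, $\gamma'=(\gamma\vee\theta)/\theta$. Then $A/\beta'\cong D/(\beta\vee\theta)\in Y$ and $A/\gamma'\cong D/(\gamma\vee\theta)\in Z$.

**Step 1: the commutators vanish.** This makes $S(\delta,\psi)$ defined. As in (4), $[\beta\vee\theta,\gamma\vee\theta]\le[\beta,\gamma]\vee\theta=\theta$, since $[\beta,\gamma]\le\beta\wedge\gamma=0$. By (F2), $[\beta',\gamma']=0$. Then, by (F1),
$$[\delta,\psi]=[\delta,\beta']\vee[\delta,\gamma']\le[\gamma',\beta']\vee[\beta',\gamma']=0 .$$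
The definitions of $\delta$ and $\psi$ are symmetric in $\beta'$ and $\gamma'$, so it suffices to show $S(\delta,\psi)\in Z$.

**Step 2: a congruence $\eta$ of $D$ lying over $\delta$.** We need a congruence below $\beta$ whose image in $A$ is $\delta$; in Theorem 1 this was $\beta$ itself. Let $\eta=\beta\wedge(\gamma\vee\theta)$. Since $\theta\le\gamma\vee\theta$, the modular law (1) gives
$$\eta\vee\theta=(\beta\vee\theta)\wedge(\gamma\vee\theta),\qquad\text{so}\qquad(\eta\vee\theta)/\theta=\delta. \tag{6}$$
Since $\eta\le\beta$ and $\eta\le\gamma\vee\theta$,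
$$[\eta,\eta]\le[\beta,\gamma\vee\theta]=[\beta,\gamma]\vee[\beta,\theta]\le\theta. \tag{7}$$

**Step 3: the map $D(\eta)\to A(\delta)$, $(x,y)\mapsto(x/\theta,y/\theta)$, is onto.** We need this because all of $S(\delta,\psi)$, and not only a part of it, has to be in $Z$. By (6) the map does go into $A(\delta)$. We first show that $\eta$ and $\theta$ permute. Let $x\,\eta\,y\,\theta\,z$ and put $w=d(x,y,z)$. Then $w\,\theta\,d(x,y,y)\,[\eta,\eta]\,x$, so $w\,\theta\,x$ by (7); and $w\,\eta\,d(y,y,z)=z$. So $x\,\theta\,w\,\eta\,z$. This proves $\eta\circ\theta\subseteq\theta\circ\eta$, where $\eta\circ\theta$ means "first $\eta$, then $\theta$". Taking inverses gives the other inclusion, so the two congruences permute and $\eta\vee\theta=\theta\circ\eta$. Now let $(x/\theta,y/\theta)\in\delta$. By (6), $(x,y)\in\eta\vee\theta$, so there is $w$ with $x\,\theta\,w\,\eta\,y$. Then $(w,y)\in D(\eta)$ is mapped to $(x/\theta,y/\theta)$.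

**Step 4: pairs that agree modulo $\gamma$ have the same image in $S(\delta,\psi)$.** This is Step 4 of Section 6 with $\eta$ in place of $\beta$. Let $(x,y),(x',y')\in D(\eta)$ with $x\,\gamma\,x'$ and $y\,\gamma\,y'$. Then
$$d(x,y,y')\ \eta\ d(y,y,y')=y'\ \eta\ x',\qquad d(x,y,y')\ \gamma\ d(x,y,y)\ [\eta,\eta]\ x\ \gamma\ x'.$$
Since $[\eta,\eta]\le\eta$ and $\eta\wedge\gamma\le\beta\wedge\gamma=0$, the modular law (1) and (7) show that $(d(x,y,y'),x')$ lies in
$$\eta\wedge(\gamma\vee[\eta,\eta])=(\eta\wedge\gamma)\vee[\eta,\eta]=[\eta,\eta]\le\theta.$$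
Write $a=x/\theta$, $b=y/\theta$, $a'=x'/\theta$, $b'=y'/\theta$. Then $a'=d(a,b,b')$. Also $y\,\gamma\,y'$ gives $b\,\gamma'\,b'$, so $b\,\psi\,b'$. By Lemma 4(b), $(a,b)\,\Delta_{\delta,\psi}\,(a',b')$.

**Step 5: factorization.** The composite $D(\eta)\to A(\delta)\to S(\delta,\psi)$ is onto by Step 3. By Step 4 its kernel contains the kernel of $D(\eta)\to(D/\gamma)^2$. So $S(\delta,\psi)$ is a homomorphic image of a subalgebra of $(D/\gamma)^2\in Z$, and $S(\delta,\psi)\in Z$. $\blacksquare$

**Corollary 6.** Let $\mathfrak X$ be congruence-modular and $X,Y,Z\in L(\mathfrak X)$, with no hypothesis on $X\wedge Y\wedge Z$. Every $A\in X\wedge(Y\vee Z)$ has a congruence $\delta$ with $[\delta,\delta]=0$ and $A/\delta\in(X\wedge Y)\vee(X\wedge Z)$.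

*Proof.* Take $\delta$ from Proposition 5. Then $[\delta,\delta]\le[\delta,\psi]=0$, and $A/\delta$ embeds in $A/\beta'\times A/\gamma'$ with $A/\beta'\in X\wedge Y$ and $A/\gamma'\in X\wedge Z$. $\blacksquare$

## 11. The two distributive laws and the median law

We prove Theorem 3. The inequalities $\ge$ in (i) and (iii) and $\le$ in (ii) hold in every lattice, so only the other directions need proof.

**Part (i).** The point is to show $\delta=0$. Let $A\in X\wedge(Y\vee Z)$, and take $\beta',\gamma',\delta,\psi$ from Proposition 5. Then $S(\delta,\psi)\in Y\wedge Z$, and $S(\delta,\psi)\in X$ because it lies in the variety generated by $A$. So $S(\delta,\psi)\in X\wedge Y\wedge Z=0$, and $\delta=0$ by Lemma 4(a). Hence $A$ embeds in $A/\beta'\times A/\gamma'$ with $A/\beta'\in X\wedge Y$ and $A/\gamma'\in X\wedge Z$, so $A\in(X\wedge Y)\vee(X\wedge Z)$.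

**Part (ii).** Here $A$ lies in two joins, so Proposition 5 applies twice. Neither of the two resulting algebras $S$ need be trivial: one lies in $X\wedge Y$, the other in $X\wedge Z$. Lemma 4(c) lets us combine them into one algebra that lies in both.

Put $W=X\vee(Y\wedge Z)$ and let $A\in(X\vee Y)\wedge(X\vee Z)$. Apply Proposition 5 to $A\in X\vee Y$. This gives $\beta_1,\gamma_1$, with $\delta_1=\beta_1\wedge\gamma_1$ and $\psi_1=\beta_1\vee\gamma_1$, such that $A/\beta_1\in X$, $A/\gamma_1\in Y$, $[\delta_1,\psi_1]=0$ and $S(\delta_1,\psi_1)\in X\wedge Y$. Since $A\in X\vee Z$, also $A/\gamma_1\in Y\wedge(X\vee Z)$. By part (i) for the triple $(Y,X,Z)$,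
$$A/\gamma_1\in(Y\wedge X)\vee(Y\wedge Z)\le W .$$
As $A/\beta_1\in X\le W$ as well, and $A/\delta_1$ embeds in $A/\beta_1\times A/\gamma_1$, we get $A/\delta_1\in W$.

Exchange $Y$ and $Z$. From $A\in X\vee Z$ we get $\delta_2\le\psi_2$ with $[\delta_2,\psi_2]=0$, $A/\delta_2\in W$ and $S(\delta_2,\psi_2)\in X\wedge Z$.

Now let $\xi=\delta_1\wedge\delta_2$ and $\psi=\psi_1\vee\psi_2$. Then $A/\xi$ embeds in $A/\delta_1\times A/\delta_2$, so $A/\xi\in W$. Further $\xi\le\psi$ and
$$[\xi,\psi]=[\xi,\psi_1]\vee[\xi,\psi_2]\le[\delta_1,\psi_1]\vee[\delta_2,\psi_2]=0 .$$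
For each $i=1,2$, Lemma 4(c), applied with $\xi\le\delta_i$ and $\psi_i\le\psi$, says that $S(\xi,\psi)$ is a quotient of $S(\xi,\psi_i)$, which embeds in $S(\delta_i,\psi_i)$. So $S(\xi,\psi)$ lies in $X\wedge Y$ and in $X\wedge Z$, hence in $X\wedge Y\wedge Z=0$. By Lemma 4(a), $\xi=0$, and therefore $A\in W$.

**Part (iii).** This is now lattice computation. By (ii), $(X\vee Y)\wedge(Z\vee X)=X\vee(Y\wedge Z)$, so the left side of (iii) is $(Y\vee Z)\wedge\bigl(X\vee(Y\wedge Z)\bigr)$. The triple $(Y\vee Z,\ X,\ Y\wedge Z)$ has meet $X\wedge Y\wedge Z=0$. Apply (i) to it, and then (i) to $(X,Y,Z)$: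
$$(Y\vee Z)\wedge\bigl(X\vee(Y\wedge Z)\bigr)=\bigl((Y\vee Z)\wedge X\bigr)\vee(Y\wedge Z)=(X\wedge Y)\vee(X\wedge Z)\vee(Y\wedge Z).\qquad\blacksquare$$

## 12. Join-semidistributive congruence lattices

The lattice case of Section 4 uses less than full distributivity, and it does not use modularity.

**Proposition 7.** If all congruence lattices in a variety satisfy
$$\theta\vee\beta=\theta\vee\gamma\quad\Rightarrow\quad\theta\vee\beta=\theta\vee(\beta\wedge\gamma),$$
then its subvariety lattice is 0-distributive.

*Proof.* Let $X\wedge Y=X\wedge Z=0$ and $A\in X\wedge(Y\vee Z)$. The proofs of (J) and of (3) do not use modularity, so $A=D/\theta$ with $\theta\vee\beta=1=\theta\vee\gamma$ and $\beta\wedge\gamma=0$. Hence $1=\theta\vee(\beta\wedge\gamma)=\theta$, and $A$ is trivial. $\blacksquare$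

## 13. Infinite joins, other base elements, and non-modular varieties

Three examples show how the hypotheses matter.

**Infinite joins.** Corollary 2(a) fails for infinitely many $Y_i$. In abelian groups let $X=\mathcal A_p$ for a prime $p$, and $Y_q=\mathcal A_q$ for the primes $q\ne p$. Then $X\wedge Y_q=\mathcal A_1=0$. If $\bigvee_qY_q$ satisfies $nx\approx0$, then every prime $q\ne p$ divides $n$, so $n=0$. Thus $\bigvee_qY_q=\mathcal A_0$ contains all abelian groups, and $X\wedge\bigvee_qY_q=X\ne0$. So $X$ has no pseudocomplement: a largest $P$ with $X\wedge P=0$ would contain all $Y_q$, hence $X$.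

**The base $0$ cannot be replaced by another element, and $X\wedge Y\wedge Z=0$ cannot be dropped in Theorem 3.** Return to the $\mathbb F_2$-vector spaces with constants $a,b$ of Section 5, a congruence-permutable variety. We determine all its subvarieties. Consider an identity $\sum\lambda_ix_i+sa+tb\approx0$. If some $\lambda_i\ne0$, put all variables equal to $0$ to get $sa+tb\approx0$; subtract this, and put all variables except $x_i$ equal to $0$ to get $x_i\approx0$. Such an identity therefore defines the trivial variety. So a nontrivial subvariety is defined by relations $sa+tb\approx0$, with $(s,t)$ running through a subspace $R$ of $\mathbb F_2^2$. Different subspaces give different nontrivial varieties: the space $\mathbb F_2^2/R\oplus\mathbb F_2$, with $a,b$ the images of the two basis vectors of $\mathbb F_2^2$ in the first summand, is nontrivial and satisfies exactly the relations in $R$. Larger $R$ give smaller varieties, so the nontrivial subvarieties correspond dually to the subspaces of $\mathbb F_2^2$.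

Let $X,Y,Z$ be given by $a=b$, $a=0$ and $b=0$. Their subspaces are the three lines of $\mathbb F_2^2$. So the pairwise joins are the whole variety $V$, and the pairwise meets are $E=\{a=b=0\}\ne0$. Then $X\wedge Y=X\wedge Z=E$ but $X\wedge(Y\vee Z)=X\ne E$, so Theorem 1 fails with $E$ in place of $0$. All three laws of Theorem 3 fail as well. In (i) the sides are $X$ and $E$, in (ii) they are $X$ and $V$, and in (iii) they are $V$ and $E$.

**Modularity cannot be dropped, nor replaced by congruence-meet-semidistributivity.** Consider meet-semilattices with least element $0$ and two unary operations $e,f$ that are endomorphisms fixing $0$, with $ee=e$, $ff=f$ and $ef=fe=0$. Congruence lattices here are sublattices of congruence lattices of semilattices, and the latter are meet-semidistributive (D. Papert, *Congruence relations in semi-lattices*, J. London Math. Soc. 39 (1964)). Let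
$$X:\ ex\approx fx\approx0;\qquad Y:\ ex\approx x,\ fx\approx0;\qquad Z:\ fx\approx x,\ ex\approx0.$$
In $X\wedge Y$ we have $x\approx ex\approx0$, and in $X\wedge Z$ we have $x\approx fx\approx0$. So both meets are $0$.

Let $D=\{0,1\}^2$ with componentwise meet, $e(s,t)=(s,0)$ and $f(s,t)=(0,t)$. This is the product of $\{0,1\}$ with $e=\mathrm{id}$, $f=0$, a member of $Y$, and $\{0,1\}$ with $e=0$, $f=\mathrm{id}$, a member of $Z$. So $D\in Y\vee Z$. Let $\theta$ be the partition with the classes $\{(1,1)\}$ and $I=D\setminus\{(1,1)\}$. It is a congruence. For the meet: if $x,x'\in I$, then $x\wedge z$ and $x'\wedge z$ are in $I$, since $I$ is a down-set. For $e$ and $f$: their ranges are contained in $I$. The quotient $D/\theta$ is a two-element semilattice on which $e$ and $f$ are constantly $0$. So it is a nontrivial member of $X\wedge(Y\vee Z)$, and this subvariety lattice is not 0-distributive.
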